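# Orthogonal relations among theta series and the kernel of the Weil mapping

## 1. A binary quadratic form attached to a pure quaternion

Let $B=\mathbb Q+\mathbb Qi+\mathbb Qj+\mathbb Qk$ be the Hamilton quaternions with norm $N$ and conjugation $b\mapsto\bar b$. Let $B^0$ be the space of pure quaternions. We identify $(a,b,c)\in\mathbb Q^3$ with $x=ai+bj+ck\in B^0$, and write $q(x)=N(x)=a^2+b^2+c^2$.

Fix an odd prime $p$ and choose $s,t\in\mathbb Z_p$ with $s^2+t^2=-1$. Such $s,t$ exist: modulo $p$ the sets $\{s^2\}$ and $\{-1-t^2\}$ both have $(p+1)/2$ elements, so they meet. A solution mod $p$ has a coordinate prime to $p$, and Hensel's lemma corrects that coordinate. For $p=17$ take $t=0$ and $s$ the square root of $-1$ with $s\equiv4$. Then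
$$i\mapsto J:=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad j\mapsto\begin{pmatrix}s&t\\t&-s\end{pmatrix},\qquad k\mapsto\begin{pmatrix}t&-s\\-s&-t\end{pmatrix}$$
defines an isomorphism $\rho_p:B_p\cong M_2(\mathbb Q_p)$: the first two matrices square to $-1$ and anticommute, and the third is their product. It carries $N$ to $\det$. Let $O$ be the Hurwitz order (quaternions whose coordinates are all in $\mathbb Z$ or all in $\frac12+\mathbb Z$). For odd $p$ we have $O_p=\mathbb Z_p\langle1,i,j,k\rangle$. In the $\mathbb Z_p$-basis $E_{11}\pm E_{22},\,E_{12}\pm E_{21}$ of $M_2(\mathbb Z_p)$ the images of $1,i,j,k$ have determinant $\pm(s^2+t^2)=\pm1$, so $\rho_p(O_p)=M_2(\mathbb Z_p)$. Also $O\cap B^0=\mathbb Z^3$, since a pure quaternion has first coordinate $0$.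

For $x\in B^0_p$ the matrix $\rho_p(x)$ has trace $0$, and $\begin{pmatrix}\alpha&\beta\\\gamma&-\alpha\end{pmatrix}J=\begin{pmatrix}-\beta&\alpha\\\alpha&\gamma\end{pmatrix}$. So $\rho_p(x)J$ is symmetric, with determinant $q(x)$. We obtain a binary quadratic form
$$\varphi_x(v)={}^tv\,\rho_p(x)J\,v .$$
From $bJ\,{}^tb=\det(b)J$ we get $b^{-1}J=\det(b)^{-1}J\,{}^tb$, hence
$$\varphi_{bxb^{-1}}(v)=N(b)^{-1}\,\varphi_x({}^tb\,v)\qquad(b\in B_p^*,\text{ with } {}^tb={}^t\rho_p(b)).\tag{1}$$
Conjugating $x$ changes the form by a change of variables and the scalar $N(b)^{-1}$. For $p=17$,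
$$\rho_{17}(x)J\equiv\begin{pmatrix}-(a-4c)&4b\\4b&-(a+4c)\end{pmatrix}\pmod{17}.\tag{2}$$

We extract a sign. Recall the Hilbert symbol: $(\alpha,\beta)_v=1$ if $\beta$ has the form $X^2-\alpha Y^2$ over $\mathbb Q_v$, and $-1$ otherwise. It is bimultiplicative and depends only on square classes. For odd $p$ it is $1$ on two units, and $(p,u)_p=\left(\frac up\right)$ for a unit $u$. For $\alpha,\beta\in\mathbb Q^*$ the product over all places (including $\infty$) is $1$. For $p\ne2$ let
$$Y_p=\{x\in B_p^0:\ -q(x)\in17\,\mathbb Z_p^{*2}\},$$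
which is open and closed. For $x\in Y_p$ the form $\varphi_x$ has determinant in $-17\,\mathbb Q_p^{*2}$, so for any nonzero value $c$ we have $\varphi_x\cong\langle c,-17c\rangle$. Its nonzero values are $c$ times nonzero values of $X^2-17Y^2$. Therefore
$$\varepsilon_p(x):=(17,c)_p,\qquad c\text{ any nonzero value of }\varphi_x,$$
is well defined. It is locally constant, since for a fixed $v$ the value $\varphi_x(v)$ moves continuously with $x$. By (1), and because $17=4^2+1^2$ gives $(17,-1)_p=1$,
$$\varepsilon_p(bxb^{-1})=(17,Nb)_p\,\varepsilon_p(x),\qquad \varepsilon_p(-x)=\varepsilon_p(x).\tag{3}$$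

For example let $p=17$, where $-1$ is a square and the nonzero squares are $1,2,4,8,9,13,15,16$. For $x=(4,1,0)$ the matrix (2) is $\begin{pmatrix}-4&4\\4&-4\end{pmatrix}$. It takes the value $-4\equiv13$, a square, so $\varepsilon_{17}(x)=1$. For $x=(3,2,2)$ it is $\begin{pmatrix}5&8\\8&6\end{pmatrix}$, which takes the nonsquare value $5$, so $\varepsilon_{17}(x)=-1$.

This sign serves the following purpose. A rational rotation $x\mapsto bxb^{-1}$ multiplies $\varepsilon_p$ by $(17,Nb)_p$ for every $p$, and the product of all these factors is $1$. So integrating a function on $\mathbb Q^3$ against the product of the signs gives a linear functional that is invariant under all rational rotations. We will see that this functional is not determined by sums of the function over rational spheres. That produces linear relations among theta series which rational orthogonal transformations do not explain.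

## 2. The Weil mapping, its kernel, and the statements

Let $g,h\ge1$ and let $Q$ be a positive definite symmetric rational $h\times h$ matrix. Let $\mathbb Q^{(g,h)}$ be the space of $g\times h$ rational matrices.

**Definition (Schwartz–Bruhat functions).** $\mathfrak S=\mathfrak S(\mathbb Q^{(g,h)})$ is the space of functions $f:\mathbb Q^{(g,h)}\to\mathbb C$ for which there are full-rank lattices $L_1\subset L_2$ such that $f$ vanishes outside $L_2$ and is invariant under translation by $L_1$. For example, the indicator function of $\mathbb Z^{(g,h)}$ multiplied by any function of $N$ mod $17$ is in $\mathfrak S$.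

For $\Omega$ in the Siegel upper half space $\mathfrak H_g$ put
$$\vartheta^Q[f](\Omega)=\sum_{N\in\mathbb Q^{(g,h)}}f(N)\exp\big(\pi i\operatorname{tr}({}^tN\,\Omega\,N\,Q)\big).$$
This is a modular form of weight $h/2$ and some level. The linear map $w_Q:f\mapsto\vartheta^Q[f]$ is the Weil mapping associated to $Q$. Let $G$ be the orthogonal group of $Q$ over $\mathbb Q$. For $T\in G$ and $f'(N)=f(N\cdot{}^tT)$ one has $\vartheta^Q[f']=\vartheta^Q[f]$. Write $\mathrm{Diff}$ for the span of all these differences $f-f'$. The problem, from "Tata Lectures on Theta I" (https://math.mcgill.ca/darmon/courses/gs/mumford.pdf), asks whether $\operatorname{Ker}(w_Q)=\mathrm{Diff}$ for all $g,h,Q$.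

**Geometric language.** Let $V=\mathbb Q^h$ (row vectors), $(x,y)=xQ\,{}^ty$, $q(x)=(x,x)$. A matrix $N$ is a tuple $x=(x_1,\dots,x_g)\in V^g$ of its rows. Put $S(x)=((x_i,x_j))_{ij}=NQ\,{}^tN$. The group $G=O(V)(\mathbb Q)$ acts on $V$ by $Tx=x\,{}^tT$ and diagonally on $V^g$, so $f'=f\circ T$. This action commutes with the action of $GL_g$ on tuples. Since $\operatorname{tr}({}^tN\Omega NQ)=\operatorname{tr}(\Omega S(x))$,
$$\vartheta^Q[f]=\sum_S\Big(\sum_{S(x)=S}f(x)\Big)e^{\pi i\operatorname{tr}(\Omega S)},\qquad f\in\operatorname{Ker}(w_Q)\iff\sum_{S(x)=S}f(x)=0\ \text{ for all }S.\tag{4}$$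
Indeed the inner sums are finite because $Q$ is definite, the matrices $S$ that occur lie in a lattice because $f$ is supported in one, and Fourier coefficients are unique.

*Each nonempty fibre $\{S(x)=S\}$ is one $G$-orbit.* We have $\sum a_ix_i=0$ iff $aS(x)\,{}^ta=0$, by definiteness. So tuples with equal $S$ satisfy the same linear relations, and $x_i\mapsto x_i'$ is an isometry of spans. By Witt's theorem it extends to $V$.

**The case $h=1$.** Here $G=\{\pm1\}$ and the fibres are $\{x,-x\}$. So $f\in\operatorname{Ker}(w_Q)$ iff $f(-x)=-f(x)$, and then $f=\frac12(f-f\circ(-1))\in\mathrm{Diff}$. Equality holds.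

**One fibre at a time.** Inside one fibre, a function with sum zero is a finite combination of differences $\delta_x-\delta_{\gamma x}$, because the fibre is a single $G$-orbit. This suggests $\operatorname{Ker}(w_Q)=\mathrm{Diff}$ at once, and for finitely supported functions it would prove it. But a nonzero $f\in\mathfrak S$ meets infinitely many fibres, and the isometries needed vary with $S$. To land in $\mathrm{Diff}$ one must use finitely many $\gamma$, applied to functions that are again in $\mathfrak S$. Nothing so far lets us collect the fibres, and this is where the approach stops.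

There is a dual reformulation. A subspace is the common kernel of the linear functionals vanishing on it, so $\mathrm{Diff}$ is the common kernel of all $G$-invariant functionals on $\mathfrak S$. The kernel of $w_Q$ is the common kernel of the special ones $f\mapsto\sum_{S(x)=S}f(x)$. To disprove equality we need a $G$-invariant $\lambda$ and an $f$ with all fibre sums zero and $\lambda(f)\ne0$.

**Theorem 1.** Let $g=1$, $h=3$, $Q=I_3$. For $(a,b,c)\in\mathbb Z^3$, not all $\equiv0$ mod $17$, with $17\mid a^2+b^2+c^2$, put $f(a,b,c)=\left(\frac{a+4c}{17}\right)$ if $17\nmid a+4c$ and $f(a,b,c)=\left(\frac{a-4c}{17}\right)$ otherwise. Put $f=0$ at all other points of $\mathbb Q^3$. Then $f\in\operatorname{Ker}(w_Q)$ but $f\notin\mathrm{Diff}$.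

So the answer to the problem is no. The stronger statement is the following.

**Theorem 2.** Let $g,h\ge1$.

* (a) If $h\le g+1$, then $\operatorname{Ker}(w_Q)=\mathrm{Diff}$ for every positive definite rational $Q$.
* (b) If $g+2\le h\le2g+1$, then $\operatorname{Ker}(w_Q)\ne\mathrm{Diff}$ for every $Q$.
* (c) If $h=2g+2$, equality fails for $Q=\operatorname{diag}(1,\dots,1,m)$, with $m=17$ for $g$ odd and $m=7$ for $g$ even.

So for $h\le2g+1$ equality holds iff $h\le g+1$, independently of $Q$. Nothing is claimed here for $h\ge2g+3$, nor for the other $Q$ with $h=2g+2$.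

**The sphere $q=17$ by hand.** It has $48$ integer points: $24$ obtained from $(4,1,0)$ and $24$ from $(3,2,2)$ by permutations and sign changes. Consider the $f$ of Theorem 1. On the first type $a+4c$ mod $17$ is one of $\pm4,\pm1,\pm16,\pm8,\pm2$, up to the rule for $a+4c\equiv0$; for example $(1,0,4)$ has $a+4c=17$, and $a-4c=-15\equiv2$ is used. All of these are squares mod $17$, so $f=1$. On the second type $a+4c$ is $\pm11$ or $\pm5$ for $a=\pm3$, $\pm10$ or $\pm6$ for $a=\pm2,c=\pm2$, and $\pm14$ or $\pm10$ for $a=\pm2$, $c=\pm3$. All are nonsquares, so $f=-1$. The fibre sum is $24-24=0$. On this one fibre a single reflection explains the zero: for $y=(1,-1,-2)$, $q(y)=6$, we get $r_y(4,1,0)=(4,1,0)-\frac{2\cdot3}{6}y=(3,2,2)$. Theorem 1 says that no finite set of isometries serves all the spheres together.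

**Adelic dictionary.** Let $\mathbb A_f$ be the finite adeles, $L=\mathbb Z^h$, $L_p=\mathbb Z_p^h$, $V_p=\mathbb Q_p^h$. A function on $L_2/L_1$ is the same as a function on $\widehat L_2/\widehat L_1$, so
$$\mathfrak S=\mathfrak S(V(\mathbb A_f)^g)=\bigotimes_p{}'\ \mathfrak S(V_p^g)\quad\text{(restricted with respect to }\mathbf 1_{L_p^g}),$$
where $\mathfrak S$ of a locally compact totally disconnected space means locally constant functions with compact support. For instance $\mathbf 1_{\mathbb Z^3}=\bigotimes_p\mathbf 1_{\mathbb Z_p^3}$. Put $H_p=O(V_p)$, $H=O(V)(\mathbb A_f)$ and $\omega(h)f(x)=f(h^{-1}x)$. Then $G$ is discrete in $H$, because the stabilizer in $G$ of a lattice is finite. The set $G\backslash H/K$ is finite for every open compact $K$ (finiteness of class numbers). Hence $G\backslash H$ is compact, and $H$ is unimodular since it contains a cocompact discrete subgroup. The same holds for every positive definite quadratic space.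

## 3. Three squares and the prime 17

Here $V=B^0$ and $q=N$. We prove Theorem 1.

**Step 1. What $f$ is, and how it transforms.** The goal is to express $f$ through $\varphi_x$. Let $x\in\mathbb Z^3$, $17\mid q(x)$, $x\not\equiv0$ mod $17$. The matrix (2) is nonzero, since its entries determine $a,b,c$ mod $17$, and its determinant is $q(x)\equiv0$. So it has rank one, $\kappa v\,{}^tv$ over $\mathbb F_{17}$. Its nonzero values all lie in $\kappa\mathbb F_{17}^{*2}$, and some diagonal entry $\kappa v_i^2$ is nonzero. As $\left(\frac{-1}{17}\right)=1$, both cases of the definition give $f(x)=\left(\frac\kappa{17}\right)$; in particular $f$ is well defined. It lies in $\mathfrak S$, being supported on $\mathbb Z^3$ and $17\mathbb Z^3$-periodic. Moreover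
$$f(\beta x\beta^{-1})=\Big(\frac{N\beta}{17}\Big)f(x)\qquad\text{whenever }x,\ \beta x\beta^{-1}\in\mathbb Z^3,\ \beta\in O,\ 17\nmid N\beta.\tag{5}$$
Indeed $\beta\in O_{17}^*$, so conjugation by $\beta$ preserves $17O_{17}$ and $q$. Hence both sides are zero together, and otherwise (1) mod $17$ says that the class $\kappa$ is multiplied by $N(\beta)^{-1}$. (With $\beta=y=(1,-1,-2)$, of norm $6$, a nonsquare, this is the sign change on the sphere $q=17$: $r_y$ is minus conjugation by $y$, and $f$ is even.)

**Step 2. An auxiliary prime for each sphere.** By (4) we must show $\sum_{A_n}f=0$, where $A_n=\{\alpha\in\mathbb Z^3:N\alpha=n\}$. For $n=0$ this is $f(0)=0$, and only integers $n$ occur. Fix $n\ge1$. We want a prime $\ell\nmid34n$ with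
$$\Big(\frac{-n}\ell\Big)=1,\qquad\Big(\frac\ell{17}\Big)=-1 .$$
The function $\psi_1(\ell)=\left(\frac{-n}\ell\right)$ is given by an odd character mod $4n$ (that of discriminant $-4n<0$), and $\psi_2(\ell)=\left(\frac\ell{17}\right)$ is even. Take $b$ prime to $68n$ with $\psi_2(b)=-1$. One of $\pm b$ has $\psi_1=1$, and both have $\psi_2=-1$. Dirichlet's theorem gives a prime $\ell$ in that class mod $68n$.

**Step 3. Each $\alpha$ has exactly 48 integral transforms of norm $\ell$.** The goal is to count $\beta\in O$ with $N\beta=\ell$ and $\beta\alpha\beta^{-1}\in O$, for $\alpha\in A_n$. Recall that every left ideal of $O$ is principal, that $|O^*|=24$, and that $O\beta$ has index $N(\beta)^2$. If $N\beta=\ell$ then $\ell=\bar\beta\beta\in O\beta$. So the $\beta$ of norm $\ell$, up to left units, correspond to the left ideals of index $\ell^2$ containing $\ell O$, that is, to left ideals of order $\ell^2$ in $O/\ell O\cong M_2(\mathbb F_\ell)$. These are $I_D=\{X:XD=0\}$ for lines $D\subset\mathbb F_\ell^2$. Now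
$$\beta\alpha\beta^{-1}\in O\iff O\beta\alpha\subset O\beta\iff I_D\alpha\subset I_D\iff\alpha D\subset D,$$
the last because $D$ is the common kernel of $I_D$. Since $\alpha^2=-n$ and $\alpha$ has trace $0$, its characteristic polynomial mod $\ell$ is $T^2+n$, which has two distinct roots. So exactly two lines qualify, giving $2\cdot24=48$ elements $\beta$.

**Step 4. The involution.** The goal is to compare the sum with itself. Let $\mathcal P$ be the set of pairs $(\alpha,\beta)$ as in Step 3, $\alpha\in A_n$. If $(\alpha,\beta)\in\mathcal P$, then $\alpha'=\beta\alpha\beta^{-1}\in O\cap V=\mathbb Z^3$ has norm $n$, and $\bar\beta\alpha'\bar\beta^{-1}=\ell\alpha\ell^{-1}=\alpha$. So $(\alpha,\beta)\mapsto(\beta\alpha\beta^{-1},\bar\beta)$ is an involution of $\mathcal P$. With (5),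
$$48\sum_{A_n}f=\sum_{\mathcal P}f(\alpha)=\sum_{\mathcal P}f(\beta\alpha\beta^{-1})=\Big(\frac\ell{17}\Big)\sum_{\mathcal P}f(\alpha)=-48\sum_{A_n}f .$$
Hence $\sum_{A_n}f=0$ for all $n$, and $f\in\operatorname{Ker}(w_Q)$. Note that $\ell$ depends on $n$.

**Step 5. The functional.** We build $\lambda$ from the signs of Section 1. For $p\ne2$ put
$$\lambda_p(F)=v_p^{-1}\int_{Y_p}F\,\varepsilon_p\,dx,\qquad v_p=\operatorname{vol}(Y_p\cap\mathbb Z_p^3),$$
and $\lambda_2(F)=F(0)$. Here $v_p>0$, because the open set $Y_p\cap\mathbb Z_p^3$ contains $\rho_p^{-1}\begin{pmatrix}0&1\\17&0\end{pmatrix}$, of norm $-17$. The integral makes sense since $Y_p$ is closed and $F$ has compact support.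

If $p\ne2,17$ and $x\in Y_p\cap\mathbb Z_p^3$, then $\varphi_x$ has entries in $\mathbb Z_p$ and unit determinant, so it takes a unit value and $\varepsilon_p(x)=1$. Hence $\lambda_p(\mathbf 1_{\mathbb Z_p^3})=1$, and $\lambda=\bigotimes_p\lambda_p$ is well defined on $\mathfrak S(\mathbb Q^3)$.

If $x\in Y_{17}\cap\mathbb Z_{17}^3$, then $17$ divides $q(x)$ exactly once, so $x\not\equiv0$ and $\varphi_x$ takes a unit value $\kappa$. Thus $\varepsilon_{17}(x)=(17,\kappa)_{17}=\left(\frac\kappa{17}\right)$. By Step 1 this is $f_{17}(x)$, where $f=\mathbf 1_{\mathbb Z_2^3}\otimes f_{17}\otimes\bigotimes_{p\ne2,17}\mathbf 1_{\mathbb Z_p^3}$. So $\lambda_{17}(f_{17})=1$ and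
$$\lambda(f)=1 .$$

**Step 6. $\lambda$ is $G$-invariant.** The goal is to conclude that $\lambda$ kills $\mathrm{Diff}$. Every $T\in O_3(\mathbb Q)$ is $\pm c_b$ with $c_b(x)=bxb^{-1}$, $b\in B^*$. All $\lambda_p$ are even by (3). Substituting $x\mapsto b^{-1}xb$, which preserves $Y_p$ and the measure, (3) gives $\lambda_p(F\circ c_b)=(17,Nb)_p\lambda_p(F)$ for $p\ne2$, while $\lambda_2$ is invariant. So
$$\lambda(F\circ c_b)=\prod_{p\ne2}(17,Nb)_p\,\lambda(F)=(17,Nb)_2\,(17,Nb)_\infty\,\lambda(F)=\lambda(F),$$
as $17\equiv1$ mod $8$ is a square in $\mathbb Q_2$ and $17>0$. Thus $\lambda$ vanishes on $\mathrm{Diff}$, but $\lambda(f)=1$, so $f\notin\mathrm{Diff}$. This proves Theorem 1. $\blacksquare$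

## 4. Adelic characters from the spinor norm

To treat general $V$ we replace $N(b)$ by the spinor norm.

**Definition (spinor norm).** For a nondegenerate quadratic space over a field $F$ of characteristic not $2$, let $r_y(x)=x-\frac{2(x,y)}{q(y)}y$. The spinor norm is the homomorphism $\nu:O(V_F)\to F^*/F^{*2}$ with $\nu(r_y)=q(y)$. For $h=3$, $Q=I_3$: a rotation is $r_yr_{y'}=c_{yy'}$, so $c_b=c_{yy'}$ forces $b\in\mathbb Q^*yy'$ and $\nu(c_b)=N(b)$.

We need three facts.

*Continuity over $\mathbb Q_p$.* We show $\nu=1$ near the identity. Let $e_1,\dots,e_h$ be an orthogonal basis and $\gamma$ close to $1$. The product $r_{e_1+\gamma e_1}r_{e_1}$ sends $e_1\mapsto-e_1\mapsto\gamma e_1$. Its spinor norm $q(e_1+\gamma e_1)q(e_1)$ is close to $4q(e_1)^2$, hence a square. So up to an element of trivial spinor norm close to $1$ we may assume $\gamma e_1=e_1$, and we continue in $e_1^\perp$.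

*Unimodular lattices.* If $p$ is odd and $L_p$ is unimodular, then $\nu(O(L_p))\subset\mathbb Z_p^*\mathbb Q_p^{*2}$. Indeed take a vector $e_1$ of unit norm in an orthogonal basis of $L_p$, and let $\gamma\in O(L_p)$. Since $q(\gamma e_1-e_1)+q(\gamma e_1+e_1)=4q(e_1)$ is a unit, one of the two terms is. So $r_{\gamma e_1-e_1}$ or $r_{e_1}r_{\gamma e_1+e_1}$ is in $O(L_p)$ and sends $\gamma e_1$ to $e_1$. Continue in the unimodular lattice $e_1^\perp\cap L_p$. All reflections used are in vectors of unit norm.

*Hyperbolic spaces.* Let $R\oplus R^*$ be the sum of two totally isotropic spaces in duality, and let $a\in GL(R)$ act by $a$ on $R$ and contragrediently on $R^*$. Then its spinor norm is $\det a$. It is a homomorphism to a commutative group, so it factors through $\det$, and we check one dimension. For $(e,e^*)=1$ the reflection $r_{e-te^*}$ sends $e\mapsto te^*$, $e^*\mapsto t^{-1}e$. So $r_{e-e^*}r_{e-te^*}$ is $\operatorname{diag}(t,t^{-1})$, with spinor norm $(-2)(-2t)=t$ up to squares.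

**The character $\eta$.** For $d\in\mathbb Q^*$ not a square put $\eta_p(h)=(d,\nu(h))_p$ on $H_p$ and $\eta=\prod_p\eta_p:H\to\{\pm1\}$. By the second fact almost all factors are $1$ for $h\in H$. With the first fact, $\eta$ is trivial on an open subgroup. On $G$ the spinor norm is positive, so the product formula gives $\eta|_G=(d,\nu(\cdot))_\infty=1$.

**Proposition 3.** Let $1\le g\le h-2$, with $d>0$ if $g=h-2$. Suppose for each $p$ there is a nonzero functional $\lambda_p$ on $\mathfrak S(V_p^g)$ with $\lambda_p(\omega(h)F)=\eta_p(h)\lambda_p(F)$ for $h\in H_p$, and $\lambda_p(\mathbf 1_{L_p^g})\ne0$ for almost all $p$. Then $\operatorname{Ker}(w_Q)\ne\mathrm{Diff}$.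

**Step 1. The invariant functional and the function.** We construct $\lambda$ and $f$ with $\lambda(f)\neq0$. Normalize $\lambda_p(\mathbf 1_{L_p^g})=1$ for almost all $p$. Then $\lambda=\bigotimes\lambda_p$ is defined and satisfies $\lambda\circ\omega(h)=\eta(h)\lambda$. Since $\eta|_G=1$ it is $G$-invariant and kills $\mathrm{Diff}$. Choose $f_0=\bigotimes f_{0,p}$ with $\lambda(f_0)\ne0$ and an open compact $K\subset H$ fixing $f_0$ with $\eta(K)=1$. Write $H=\bigsqcup_jGh_jK$, a finite union. Put
$$c_j=\operatorname{vol}(G\backslash Gh_jK)\,\eta(h_j),\qquad f=\sum_jc_j\,\omega(h_j)f_0 .$$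
Then $\lambda(f)=\sum_jc_j\eta(h_j)\lambda(f_0)=\operatorname{vol}(G\backslash H)\lambda(f_0)\ne0$, so $f\notin\mathrm{Diff}$.

**Step 2. Unfolding the fibre sums.** We want a formula for the coefficient of $\vartheta^Q[f]$ at $S$. Let $S(x_0)=S$, $W=\operatorname{span}(x_0)$. The stabilizer of $x_0$ in $G$ is $R(\mathbb Q)$, where $R=O(W^\perp)$. Put
$$F(h)=\sum_{S(x)=S}f_0(h^{-1}x)=\sum_{\gamma\in G/R(\mathbb Q)}f_0(h^{-1}\gamma x_0).$$
This is left $G$- and right $K$-invariant, and so is $\eta F$. Hence the coefficient is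
$$\sum_jc_jF(h_j)=\int_{G\backslash H}\eta(h)F(h)\,dh=\int_{R(\mathbb Q)\backslash H}\eta(h)f_0(h^{-1}x_0)\,dh$$
$$=\int_{R(\mathbb A_f)\backslash H}\eta(h)f_0(h^{-1}x_0)\Big(\int_{R(\mathbb Q)\backslash R(\mathbb A_f)}\eta(\rho)\,d\rho\Big)dh .\tag{6}$$
We used $\eta(\gamma^{-1}h)=\eta(h)$ to unfold and $f_0(h^{-1}\rho^{-1}x_0)=f_0(h^{-1}x_0)$ in the last equality. Everything converges absolutely: with $|f_0|$ in place of $f_0$, the function $F$ is still finite and locally constant on the compact space $G\backslash H$. The group $R(\mathbb A_f)$ is unimodular because it contains the cocompact discrete subgroup $R(\mathbb Q)$.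

**Step 3. The inner integral vanishes.** It suffices that $\eta$ is nontrivial on $R(\mathbb A_f)$: translating $\rho$ by some $\rho_0$ with $\eta(\rho_0)=-1$ shows that the integral equals its negative. Note $\dim W^\perp\ge h-g\ge2$, and $\nu$ on $O(W^\perp)$ is the restriction of $\nu$ on $O(V)$. We look for a prime $\ell$ such that $d$ is a nonsquare unit in $\mathbb Q_\ell$ and $W_\ell^\perp$ contains a hyperbolic plane.

If $\dim W^\perp\ge3$, any large $\ell$ inert in $\mathbb Q(\sqrt d)$ works, as $W^\perp$ is then unimodular at $\ell$ of rank $\ge3$, hence isotropic. If $\dim W^\perp=2$, then $h-2=\dim W\le g\leq h-2$, so $g=h-2$ and $d>0$. We need $\ell$ (large) split in the imaginary field $\mathbb Q(\sqrt{-\det W^\perp})$ and inert in the real field $\mathbb Q(\sqrt d)$. The fields differ, so such $\ell$ exists. The element $\operatorname{diag}(\ell,\ell^{-1})$ of the hyperbolic plane has spinor norm $\ell$ and $(d,\ell)_\ell=-1$.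

So all coefficients vanish, $f\in\operatorname{Ker}(w_Q)$, and $f\notin\mathrm{Diff}$. $\square$

In Theorem 1 the prime $\ell$ did the same work: $\left(\frac{-n}\ell\right)=1$ makes the plane $\alpha^\perp$, of discriminant $n$, hyperbolic at $\ell$, and $\left(\frac{17}\ell\right)=\left(\frac\ell{17}\right)=-1$.

## 5. Local functionals as orbit integrals

Proposition 3 asks for $\lambda_p$ transforming by $\eta_p$. A natural candidate is an integral of $\eta_p$ over an $H_p$-orbit in $V_p^g$ whose stabilizer lies in the kernel of $\eta_p$. The difficulty is convergence, because the orbits we can afford are not closed.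

**Proposition 4.** Let $d\in\mathbb Q^*$.

* (i) If $d\in\mathbb Q_p^{*2}$, then $\lambda_p(F)=F(0)$ works, and $\lambda_p(\mathbf 1_{L_p^g})=1$.
* (ii) Let $d\notin\mathbb Q_p^{*2}$ and suppose $V_p=(R\oplus R^*)\perp W_0\perp P$ with $R,R^*$ totally isotropic in duality, $\dim R=r$, $\dim W_0=s$, $r+s\le g$, $P\cong\langle1,-d\rangle$. Then a nonzero $\lambda_p$ exists.
* (iii) If moreover $p$ is odd, $d\in\mathbb Z_p^*$, and the decomposition comes from one of a unimodular $L_p$ into unimodular pieces, then $\lambda_p$ can be chosen with $\lambda_p(\mathbf 1_{L_p^g})\ne0$.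

For (i), $\eta_p=1$ and evaluation at $0$ is $H_p$-invariant.

**Step 1 of (ii). The orbit and its stabilizer.** We show that $\eta_p$ descends to the orbit. Put $V_1=W_0\perp P$, let $e=(e_i)$, $z=(z_j)$ be bases of $R,W_0$, and let $x=(e,z,0,\dots,0)\in V_p^g$. An element of the stabilizer $H_x$ fixes $R$ and $W_0$ pointwise. It acts on $R^\perp/R\cong V_1$ fixing $W_0$, hence through $O(P)$. So $H_x=N_x\rtimes O(P)$, where $N_x$ consists of the elements acting trivially on $R$, $R^\perp/R$ and $V_p/R^\perp$ and fixing $W_0$; it is unipotent. The plane $P$ is anisotropic, so $O(P)$ is compact. The modular character of $H_x$ is trivial on the compact group $O(P)$ and on $N_x$, a union of compact subgroups, so $H_x$ is unimodular. Every element $\exp X$ of $N_x$ is the square of $\exp(X/2)\in N_x$, so $\eta_p$ is trivial on $N_x$. For $y\in P$, $q(y)$ has the form $X^2-dY^2$, so $\eta_p(r_y)=(d,q(y))_p=1$, and reflections generate $O(P)$. Hence $\eta_p|_{H_x}=1$, and we set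
$$\lambda_p(F)=\int_{H_p/H_x}\eta_p(h)F(hx)\,d\bar h .$$
If this converges absolutely, then $\lambda_p(\omega(h_0)F)=\int\eta_p(h)F(h_0^{-1}hx)\,d\bar h=\eta_p(h_0)\lambda_p(F)$.

**Step 2 of (ii). Reduction to a parabolic subgroup.** We replace $H_p$ by the stabilizer of $R$, where coordinates are explicit. Let $\mathcal P=N\cdot(GL(R)\times O(V_1))$ be the stabilizer of $R$, with unipotent radical $N$, and $K\subset H_p$ open compact. The space of isotropic $r$-planes is compact and $H_p$-homogeneous by Witt's theorem, so $H_p=\bigsqcup_iKh_i\mathcal P$ is a finite union. On $Kh_i\mathcal P$ the Haar measure is a constant times the image of $dk\,d_rp$ under $(k,p)\mapsto kh_ip$, with $d_rp$ a right Haar measure of $\mathcal P$. Both are left $K$- and right $\mathcal P$-invariant Radon measures (the map has compact fibres and is proper), and such a measure is unique up to a constant. Let $\mu$ be the quotient of $d_rp$ by the Haar measure of $H_x$, a measure on $\mathcal P/H_x$. With $F_1(y)=\int_K|F|(kh_iy)\,dk$, which is again in $\mathfrak S(V_p^g)$,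 we need
$$\int_{\mathcal P/H_x}F_1(px)\,d\mu(p)<\infty\qquad(0\le F_1\in\mathfrak S(V_p^g)).$$

**Step 3 of (ii). The measure $\mu$ in coordinates.** We compute $\mu$. For $p=n\,m(a)h_1$ with $n\in N$, $a\in GL(R)$, $h_1\in O(V_1)$, the tuple $px$ is $(ae,\,z'+u,\,0)$ with $z'=h_1z\in O(V_1)z$ and $u\in R^s$. Here $u$ is arbitrary: $n$ acts on $V_1$ by $v\mapsto v+\phi(v)$ with $\phi\in\operatorname{Hom}(V_1,R)$ arbitrary, and the $z'_j$ are independent. So $\mathcal P/H_x$ has independent coordinates $a\in GL_r(\mathbb Q_p)$, $u\in R^s$, $z'\in O(V_1)/O(P)$.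

In coordinates $p=nm$ we have $d_rp=dn\,dm$. Hence $\mu(p_0\mathcal E)=\delta(p_0)\mu(\mathcal E)$, where $\delta$ is the modulus of conjugation on $N$. The Lie algebra of $N$ is, up to extension, $(R\otimes V_1)\oplus\Lambda^2R$, so
$$\delta(n_0m(a_0)h_0)=|\det a_0|^{(h-2r)+(r-1)}=|\det a_0|^{h-r-1}.$$
Left translation by $n_0m(a_0)h_0$ sends $a\mapsto a_0a$, $z'\mapsto h_0z'$ and $u\mapsto a_0u+(\text{a shift depending on }z')$. So $|\det a|^\kappa d^\times a\,du\,dz'$, with $dz'$ invariant under $O(V_1)$, has multiplier $|\det a_0|^{\kappa+s}$. Measures on a homogeneous space with the same multiplier are proportional. Since $h=2r+s+2$, $\mu$ is a constant times this measure with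
$$\kappa=h-r-1-s=r+1 .$$
As $d^\times a=|\det a|^{-r}da$, we get $\mu=\text{const}\cdot|\det a|\,da\,du\,dz'$ with $da$ the additive measure on $M_r(\mathbb Q_p)$.

**Step 4 of (ii). Convergence and nonvanishing.** We finish (ii). The function $F_1(ae,z'+u,0)$ is supported on a set where $a\in M_r(\mathbb Q_p)$, $u$ and $z'\in V_1^s$ are bounded. The density $|\det a|$ is bounded there. The orbit $O(V_1)z=\{z':\operatorname{Gram}(z')=\operatorname{Gram}(z)\}$ is closed by Witt's theorem, so $O(V_1)/O(P)\to O(V_1)z$ is a homeomorphism and $dz'$ is finite on bounded sets of $z'$. So the integral converges. (The exponent matters: we integrate near singular $a$, and the power of $|\det a|$ against $da$ is $+1$.)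

For nonvanishing, Witt's theorem says that $H_px$ is the set of $(x',0)$ with $x'\in V_p^{r+s}$ linearly independent with the Gram matrix of $(e,z)$. It is locally closed, so $H_p/H_x\cong H_px$ is a homeomorphism. Since $\eta_p$ is a locally constant function on $H_p/H_x$, it is $1$ near the base point. For $F$ the indicator of a small neighborhood of $x$ we get $\lambda_p(F)>0$.

**Step 5 of (iii). Reduction to two integrals.** Write $L_p=(R_L\oplus R_L^*)\perp W_L\perp P_L$, $L_1=W_L\perp P_L$, take $e,z$ to be lattice bases and $K=O(L_p)$. By Section 4, $\nu(K)\subset\mathbb Z_p^*\mathbb Q_p^{*2}$, so $\eta_p|_K=1$. Next, $K$ is transitive on isotropic $r$-planes $R'$: the primitive lattice $R'\cap L_p$ splits off a hyperbolic lattice $(R'\cap L_p)\oplus(\text{dual})$. Its complement is unimodular of the same rank and discriminant as $L_1$, hence isometric to $L_1$, because unimodular $\mathbb Z_p$-lattices, $p$ odd, are classified by rank and discriminant. So $H_p=K\mathcal P$. The condition $px\in L_p^g$ means $a\in M_r(\mathbb Z_p)$,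 $u\in R_L^s$, $z'\in L_1^s$. By Section 4 and $d$ being a nonsquare unit, $\eta_p(n\,m(a)h_1)=(d,\det a)_p\,\eta_p(h_1)=(-1)^{v(\det a)}\eta_p(h_1)$. So $\lambda_p(\mathbf 1_{L_p^g})$ is a positive constant times
$$\int_{M_r(\mathbb Z_p)}(-1)^{v(\det a)}|\det a|\,da\ \cdot\ \int_{O(V_1)z\,\cap\,L_1^s}\eta_p\,dz' .$$

**Step 6 of (iii). Both integrals are positive.** Let $\varpi=\operatorname{vol}(GL_r(\mathbb Z_p))=\prod_{i\le r}(1-p^{-i})$. Then $\varpi\ge1-\sum_{i\le r}p^{-i}\geq1-\frac1{p-1}\ge\frac12$. On the rest of $M_r(\mathbb Z_p)$, of volume $1-\varpi$, the integrand has absolute value at most $p^{-1}$. So the first integral is at least $\varpi-p^{-1}(1-\varpi)\ge\frac12-\frac16>0$.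

In the second, let $z'=h_1z\in L_1^s$. The lattice $\langle z'\rangle$ is unimodular, so $L_1=\langle z'\rangle\perp M$ with $M$ unimodular in the anisotropic plane $h_1P$. The plane $P$ is the unramified quadratic extension of $\mathbb Q_p$ with its norm form. So $\{v\in h_1P:q(v)\in\mathbb Z_p\}$ is a unimodular lattice; it contains every unimodular lattice of $h_1P$, hence equals it. Thus $M=h_1P_L$, both being unimodular in $h_1P$. Therefore $h_1L_1=\langle z'\rangle\perp h_1P_L=L_1$, so $h_1\in O(L_1)$ and $\eta_p(h_1)=1$. The second integral is the volume of a nonempty open set, hence positive. $\square$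

## 6. Failure of equality for $g+2\le h\le 2g+2$

**Proof of Theorem 2(b).** Let $g+2\le h\le2g+1$; then $h\ge3$ and $1\le g\le h-2$. Let $\mathcal B=\{2\}\cup\{p:Q\notin GL_h(\mathbb Z_p)\}$. By Dirichlet's theorem take a prime $d\notin\mathcal B$ with $d\equiv1$ mod $8\prod_{p\in\mathcal B,\,p\ne2}p$. Put $r=\lfloor(h-3)/2\rfloor$ and $s=h-2-2r\in\{1,2\}$. Then $r+s=\lfloor h/2\rfloor\le g$. We supply $\lambda_p$ for every $p$.

* If $d\in\mathbb Q_p^{*2}$, use (i). This includes all $p\in\mathcal B$, since $d\equiv1$ mod $8$ and mod each odd $p\in\mathcal B$.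
* If $p\notin\mathcal B\cup\{d\}$ and $d\notin\mathbb Q_p^{*2}$, then by rank and discriminant $L_p\cong\mathbb H^r\perp\langle1,-d\rangle\perp\langle1\rangle^{s-1}\perp\langle\delta\rangle$ for a suitable unit $\delta$, where $\mathbb H$ is the hyperbolic plane. Use (iii) with $P_L=\langle 1,-d\rangle$.
* If $p=d$: by quadratic reciprocity $-1$, $2$ and all odd $p\in\mathcal B$ are squares mod $d$. Only primes of $\mathcal B$ occur in $\det Q>0$, so $\det Q\in\mathbb Z_d^{*2}$ and $V_d\cong\langle1\rangle^h$. As $-1$ is a square in $\mathbb Q_d$, $\langle1,1\rangle\cong\mathbb H\cong\langle-d,d\rangle$. So $V_d\cong\mathbb H^r\perp\langle1,-d\rangle\perp\langle d\rangle\perp\langle1\rangle^{s-1}$, and (ii) applies with $W_0=\langle d\rangle\perp\langle1\rangle^{s-1}$.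

Almost all $p$ are in the first two cases, so $\lambda_p(\mathbf 1_{L_p^g})\ne0$ for almost all $p$. Since $d>0$, Proposition 3 applies. $\blacksquare$

**Proof of Theorem 2(c).** Let $h=2g+2$ and $Q$ as stated. Take $d=D:=(-1)^{g+1}\det Q$, so $D=17$ for $g$ odd and $D=-7$ for $g$ even. Take $r=g$, $s=0$. Here $g\le h-3$, so Proposition 3 allows negative $d$. Again we supply all $\lambda_p$.

* Where $D$ is a square, use (i). This includes $p=2$, since $17\equiv-7\equiv1$ mod $8$.
* At odd $p\nmid D$ with $D\notin\mathbb Q_p^{*2}$: $L_p\cong\mathbb H^g\perp\langle1,-D\rangle$, because the discriminant of the right side is $(-1)^{g+1}D=\det Q$. Use (iii).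
* At $p=17$ ($g$ odd): $-1$ is a square, so $\langle1\rangle^{h-2}\cong\mathbb H^g$, and the rest is $\langle1,17\rangle\cong\langle1,-17\rangle$. Use (ii).
* At $p=7$ ($g$ even): $h-2=2g\equiv0$ mod $4$, and $\langle1\rangle^4\cong\mathbb H^2$ over $\mathbb Z_7$ by discriminant. The rest is $\langle1,7\rangle=\langle1,-D\rangle$. Use (ii).

Proposition 3 applies. $\blacksquare$

## 7. Local Weil operators preserve the kernel

From here on $g\ge h-1$ and $k=\min(g,h)$, the largest possible rank of $S(x)$. We want $\operatorname{Ker}(w_Q)=\mathrm{Diff}$.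

If $f\in\operatorname{Ker}(w_Q)$ is supported, at finitely many primes, on tuples with $S(x_p)$ of rank $k$, the orthogonal groups act properly there and the fibre sums can be used directly (Section 9). A general $f$ does not vanish near degenerate tuples, for instance near $x_p=0$, where stabilizers are noncompact in general, and that argument breaks. To get past this we show in Section 8 that nothing in $\operatorname{Ker}(w_Q)/\mathrm{Diff}$ can be concentrated on degenerate $S$. The tool is a family of operators.

Write $\mathfrak S_G=\mathfrak S/\mathrm{Diff}$, the coinvariants. For $h=1$ this is $\mathfrak S$ modulo odd functions. Let $\psi_p$ be the local component of the standard additive character of $\mathbb A/\mathbb Q$. We consider operators on $\mathfrak S$ acting on $x_p$ only: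

* multiplication by locally constant functions of $S(x_p)$, in particular $n_i(b)$, multiplication by $\psi_p(\frac12b(x_i,x_i))$;
* $F_i$, the Fourier transform in $x_i$: $F_if(x_i)=\int_{V_p}f(z)\psi_p((z,x_i))\,dz$ with self-dual measure;
* $f\mapsto f(Ax)$ for $A\in GL_g(\mathbb Q_p)$; and $m_i(a)f(x)=|a|^{h/2}f(\dots,ax_i,\dots)$.

All commute with $G$ and $H$, so they preserve $\mathrm{Diff}$ and act on $\mathfrak S_G$.

**Definition ($p$-stable).** A subspace of $\mathfrak S$ or $\mathfrak S_G$ is $p$-stable if it is stable under all these operators and the $F_i^{-1}$. For example $\mathfrak S$, $\mathrm{Diff}$ and $\mathfrak S_G$ are $p$-stable.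

**A relation.** Put $n_i^-(b)=F_in_i(b)F_i^{-1}$. By Weil (Acta Math. 111 (1964), Thm. 2), the Fourier transform of $\psi_p(\frac12b\,q)$ is $\gamma(b)|b|^{-h/2}\psi_p(-\frac12b^{-1}q)$ with $|\gamma(b)|=1$. So $n_i^-(b)$ is convolution in $x_i$ with this function. Expanding $q(x-z)=q(x)-2(x,z)+q(z)$,
$$n_i(b^{-1})n_i^-(b)n_i(b^{-1})f(x)=\gamma(b)|b|^{-h/2}\int\psi_p(b^{-1}(x_i,z))f(z)\,dz,$$
that is,
$$n_i(b^{-1})\,n_i^-(b)\,n_i(b^{-1})=\gamma(b)\,m_i(b^{-1})\,F_i .\tag{7}$$

**Lemma 5.** $\operatorname{Ker}(w_Q)$ is $p$-stable for every $p$.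

*Proof.* For multiplication by a function of $S(x_p)$: it is constant on each rational fibre, so (4) gives stability. Poisson summation on $V(\mathbb A)^g$ for the pairing $\sum_i(z_i,x_i)$ gives
$$\vartheta^Q[f](\Omega)=C\det(\Omega/i)^{-h/2}\,\vartheta^Q[\hat f](-\Omega^{-1}),\qquad C\ne0,$$
with $\hat f$ the transform on $V(\mathbb A_f)^g$: the real factor $e^{\pi i\operatorname{tr}(\Omega S(x))}$ is, after an orthonormal change of coordinates, a product of $h$ Gaussians $e^{\pi i\,{}^tc\,\Omega c}$, with transforms $\det(\Omega/i)^{-1/2}e^{-\pi i\,{}^tc\,\Omega^{-1}c}$. So $\operatorname{Ker}(w_Q)$ is stable under $f\mapsto\hat f$ and its inverse. Conjugating $n_i(b)$ at $p$ by the full transform, all factors except $F_i$ at $p$ cancel, so $\operatorname{Ker}(w_Q)$ is stable under $n_i^-(b)$. Now (7) with $b=1$ gives stability under $F_i^{\pm1}$, since $m_i(1)=1$, and then (7) for general $b$ gives stability under $m_i(a)$. Finally $F_i\,[\psi_p(u(x_i,x_j))\,\cdot\,]\,F_i^{-1}$ is the substitution $x_i\mapsto x_i+ux_j$ for $j\neq i$,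 and elementary and diagonal matrices generate $GL_g(\mathbb Q_p)$. $\square$

**Modules over functions and stalks.** Let $Z$ be locally compact and totally disconnected. A module $E$ over $C_c^\infty(Z)$ is nondegenerate if every $e\in E$ satisfies $e=\mathbf 1_{\mathcal O}e$ for some compact open $\mathcal O$; then all locally constant functions act. The stalk of $E$ at $\zeta$ is
$$E_\zeta=E/\{\varphi e:\varphi(\zeta)=0\}=E/\{e:\mathbf 1_{\mathcal O}e=0\text{ for some compact open }\mathcal O\ni\zeta\}.$$
On $E_\zeta$ a function $\varphi$ acts by the scalar $\varphi(\zeta)$. An element $e$ is zero iff it is zero in every stalk: cover the compact $\mathcal O$ with $e=\mathbf 1_{\mathcal O}e$ by finitely many disjoint pieces killing $e$. Example: for $E=C_c^\infty(Z)$ the stalk is $\mathbb C$, by evaluation at $\zeta$.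

Let $Z_p=\operatorname{Sym}_g(\mathbb Q_p)$. Then $C_c^\infty(Z_p)$ acts through $S(x_p)$, nondegenerately, on $\mathfrak S$, on $\mathfrak S_G$ and on $p$-stable subspaces.

## 8. Nothing is concentrated on degenerate Gram matrices

**Proposition 6.** Let $g\ge h-1$, and let $U'\subset\mathfrak S_G$ be nonzero and $p$-stable. Then $C_c^\infty(\{S\in Z_p:\operatorname{rank}S\ge k\})\,U'\ne0$.

Suppose not. The plan is to compute the size of $m_1(a)$ as $a\to0$ in two ways. Concentration on rank $r<k$ forces the size $|a|^{r/2}$, while compactness of $G\backslash H$ forces something smaller.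

**Preparation.** Let $r<k$ be maximal with $C_c^\infty(\operatorname{rank}\ge r)U'\ne0$; $r=0$ qualifies, so $r$ exists. Functions supported on $\operatorname{rank}>r$ kill $U'$. A nonzero element of $C_c^\infty(\operatorname{rank}\ge r)U'$ has a nonzero stalk somewhere in rank $\ge r$, hence at a matrix of rank exactly $r$. The operators $f\mapsto f(Ax)$ move stalks by congruence, so we may take the nonzero stalk of $U'$ at $S_0=\operatorname{diag}(0_{g-r},S')$ with $S'\in GL_r(\mathbb Q_p)$ symmetric. Note $r<g$ and $r<h$. Put $m=m_1$, $F=F_1$, $n=n_1$, $n^-=n_1^-$, $\gamma$ as in (7).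

**Step 1. $m(a)$ acts on the stalk $U'_{S_0}$ by a scalar $\chi(a)|a|^{r/2}$ with $|\chi(a)|=1$.** The purpose is the first size computation. Since the first row of $S_0$ is zero, scaling $x_1$ fixes $S_0$ and $m(a)$ acts on $U'_{S_0}$.

*A product decomposition.* Let $E$ be the stalk of $U'$ at $S'$ with respect to the last $r\times r$ block $S_{\rm blk}$ of $S$. It carries $m,F,n$, the operators $t_u:f\mapsto f(x_1+\sum_ju_jx_j,\dots)$ for $u\in\mathbb Q_p^r$ ($j$ over the last $r$ indices), and multiplication by functions of $c=((x_1,x_j))_j$, or equivalently of $y=S'^{-1}c$; all these commute with functions of $S_{\rm blk}$. The substitution in $t_u$ changes $c$ to $c+S_{\rm blk}u$. On $E$ we may take $S_{\rm blk}$ as close to $S'$ as we like, so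
$$t_u\,\varphi(y)\,t_u^{-1}=\varphi(y+u)\qquad(\varphi\in C_c^\infty(\mathbb Q_p^r)).$$
Let $E_0$ be the stalk of $E$ at $y=0$, with $[\cdot]_0:E\to E_0$. We claim that
$$E\to\mathfrak S(\mathbb Q_p^r)\otimes E_0,\qquad\epsilon\mapsto\big(y\mapsto[t_y\epsilon]_0\big)\tag{8}$$
is an isomorphism. The values are locally constant in $y$, because $t_u\epsilon=\epsilon$ for small $u$. They have compact support: if $\epsilon=\varphi(y)\epsilon$ then $[t_y\epsilon]_0=\varphi(y)[t_y\epsilon]_0$. The map is injective, since $t_y$ carries the stalk at $y$ to the stalk at $0$. It is surjective: if $\epsilon$ lifts $\epsilon_0$, then $[t_y\epsilon]_0=\epsilon_0$ for $y$ in a small compact open neighborhood $\mathcal O$ of $0$, so $\mathbf 1_{\mathcal O}\epsilon\mapsto\mathbf 1_{\mathcal O}\otimes\epsilon_0$. Shrinking $\mathcal O$ and translating by $t_u$ gives everything. Under (8), functions of $y$ act by multiplication and $t_u$ acts by $\phi(y)\mapsto\phi(y+u)$.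

*The operator $n(b)$.* The $(r+1)\times(r+1)$ minor of $S$ on index $1$ and the last $r$ indices is $\det(S_{\rm blk})\,(S_{11}-{}^tc\,S_{\rm blk}^{-1}c)$. Take $\mathcal O$ a small neighborhood of $S'$ in $GL_r(\mathbb Q_p)$. The locally constant function
$$\mathbf 1_{\mathcal O}(S_{\rm blk})\big[\psi_p(\tfrac12bS_{11})-\psi_p(\tfrac12b\,{}^tc\,S_{\rm blk}^{-1}c)\big]$$
is supported where this minor is nonzero, hence in rank $>r$, so it kills $U'$. For $c$ in a compact set and $\mathcal O$ small we may replace $S_{\rm blk}^{-1}$ by $S'^{-1}$, and ${}^tcS'^{-1}c={}^tyS'y$. So on $E$, $n(b)=n'(b)\otimes1$ with $n'(b)$ multiplication by $\psi_p(\frac12b\,{}^tyS'y)$.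

*The operator $F$.* On $\mathfrak S(\mathbb Q_p^r)$ let $F'$ be the Fourier transform for the form $S'$, $m'(a)\phi(y)=|a|^{r/2}\phi(ay)$, and $n'^-=F'n'F'^{-1}$. They satisfy (7) with constants $\gamma'(b)$, $|\gamma'(b)|=1$ (for $r=0$ everything is $1$). Let $\beta_v$ be multiplication by $\psi_p(\sum_jv_j(x_1,x_j))=\psi_p({}^tvS'y)$. Directly from the definition,
$$F\beta_v=t_vF,\qquad Ft_u=\beta_{-u}F,$$
and $F'$ satisfies the same relations with the operators on $\mathfrak S(\mathbb Q_p^r)$. So $F(F'\otimes1)^{-1}$ commutes with all $\beta_v$ and $t_u$. On a compact ball every locally constant function of $y$ is a finite combination of characters $\psi_p({}^tvS'y)$. So this operator commutes with multiplication by functions of $y$, hence acts on each stalk $E_0$ at $y$ by some $\rho_y$, and commuting with translations makes $\rho_y=\rho$ constant. Thus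
$$F=F'\otimes\rho,\qquad\rho\in GL(E_0).$$

*Conclusion.* We get $n^-(b)=Fn(b)F^{-1}=n'^-(b)\otimes1$. Comparing (7) for both sides, $\gamma(b)\,m(b^{-1})F=\gamma'(b)\,m'(b^{-1})F'\otimes1$, i.e.
$$m(b^{-1})=\gamma'(b)\gamma(b)^{-1}\,m'(b^{-1})\otimes\rho^{-1}.$$
For $b=1$ this shows that $\rho$ is a scalar of modulus $1$. So $m(a)=\chi(a)\,m'(a)\otimes1$ with $|\chi(a)|=1$. On the stalk at $y=0$ this is the scalar $\chi(a)|a|^{r/2}$. The stalk $U'_{S_0}$ is an $m$-equivariant quotient of $E_0$.

**Step 2. Passing to tuples with $x_1$ isotropic and orthogonal to the rest.** The purpose is to realize the scalar of Step 1 by a $G$-invariant functional on an explicit function space. For $j\ge2$ let $e_j(t)f(x)=f(\dots,x_j+tx_1,\dots)$. These fix $S_0$, whose first row is $0$, so they act on $U'_{S_0}$. We have $m(a)e_j(t)m(a)^{-1}=e_j(at)$ and $m(a)$ is scalar on $U'_{S_0}$. So $e_j(t)=e_j(at)$ there for all $a\in\mathbb Q_p^*$. A given vector is fixed by $e_j(t)$ for small $t$, hence $e_j(t)=1$ on $U'_{S_0}$.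

Let $\mathcal J$ be the functor of coinvariants, first under the multiplications by $\psi_p(\sum_jb_j(x_1,x_j))$, $b\in\mathbb Q_p^g$ (over all $j\ge1$), then under the group of the $e_j(t)$, which normalizes the first group. Both groups are unions of compact subgroups, and a vector of a smooth module dies in the coinvariants iff its average over some compact subgroup is $0$. So $\mathcal J$ is exact on smooth modules. Hence $\mathcal J(U')\subset\mathcal J(\mathfrak S_G)=\mathcal J(\mathfrak S)_G$. The operators $m(a)$ normalize both groups and act on everything. Both groups act trivially on $U'_{S_0}$: the multiplications have value $1$ at $S_0$. So there is an $m$-equivariant surjection $\pi:\mathcal J(U')\to U'_{S_0}\ne0$.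

Now compute $\mathcal J(\mathfrak S)$. Write $\mathfrak S=\mathfrak S(V_p^g)\otimes\mathfrak S^p$, with $\mathfrak S^p$ the factor away from $p$. The first coinvariants of $\mathfrak S(V_p^g)$ are $\mathfrak S(Y)$, by restriction to
$$Y=\{x\in V_p^g:(x_1,x_j)=0\ \text{ for all }j\ge1\}.$$
Indeed a function vanishing on $Y$ is supported where $c=((x_1,x_j))_{j\ge1}$ is bounded away from $0$. It is a finite sum of pieces $f$ on each of which some $\psi_p(b\cdot c)$ is a constant $\ne1$, so $f$ is a multiple of $(\psi_p(b\cdot c)-1)f$. Let $Y^\circ=\{x\in Y:x_1\ne0\}$, open in $Y$ with complement $\{x_1=0\}=V_p^{g-1}$, on which the $e_j(t)$ act trivially. Writing a subscript $e$ for coinvariants under the $e_j(t)$, we get an exact sequence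
$$(\mathfrak S(Y^\circ)_e\otimes\mathfrak S^p)_G\to\mathcal J(\mathfrak S)_G\to(\mathfrak S(V_p^{g-1})\otimes\mathfrak S^p)_G\to0,\tag{9}$$
and $m(a)$ acts by $|a|^{h/2}$ on the last term. Let $\mathcal R$ be the image of the first term. Choose $u\in\mathcal J(U')$ with $\pi(u)\ne0$ and $a_0$ with $0<|a_0|<1$, and put $u'=(m(a_0)-|a_0|^{h/2})u$. Then $u'\in\mathcal R\cap\mathcal J(U')$ and
$$\pi(u')=\big(\chi(a_0)|a_0|^{r/2}-|a_0|^{h/2}\big)\pi(u)\ne0,$$
because $r<h$. Pick a linear form on $U'_{S_0}$ nonzero at $\pi(u')$, compose with $\pi$, extend linearly from $\mathcal J(U')$ to $\mathcal J(\mathfrak S)_G$, and pull back to a $G$-invariant functional $\lambda$ on $\mathfrak S(Y^\circ)_e\otimes\mathfrak S^p$. If $\Phi$ represents $u'$, then $m(a)\Phi$ represents $m(a)u'\in\mathcal J(U')$, so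
$$\lambda(m(a)\Phi)=\chi(a)|a|^{r/2}\lambda(\Phi)\quad(a\in\mathbb Q_p^*),\qquad\lambda(\Phi)\ne0 .\tag{10}$$

**Step 3. A growth bound.** The purpose is the second size computation: for every $G$-invariant $\lambda$ and every $\Phi\in\mathfrak S(Y^\circ)_e\otimes\mathfrak S^p$ there is $C$ with
$$|\lambda(\omega(h')m(a)\Phi)|\le C|a|^{\,g-h/2+1}\qquad(a\in\mathbb Q_p^*,\ |a|\le1,\ h'\in H).\tag{11}$$
If $V_p$ is anisotropic, then $Y^\circ=\emptyset$ and there is nothing to prove. Otherwise fix isotropic $e,e^*$ with $(e,e^*)=1$, and $V_p=\mathbb Q_pe\oplus V_1\oplus\mathbb Q_pe^*$ with $V_1=\{e,e^*\}^\perp$ of dimension $h-2$. For $v\in V_1$ let $\bar n(v)\in H_p$ be the unipotent element fixing $e^*$ with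
$$\bar n(v)e=e+v-\tfrac12(v,v)e^*,\qquad\bar n(v)w=w-(v,w)e^*\ (w\in V_1).$$
Let $h_t\in H_p$ be $e\mapsto te$, $e^*\mapsto t^{-1}e^*$, identity on $V_1$. One checks $h_t^{-1}\bar n(v)h_t=\bar n(tv)$.

*Coordinates.* On the open set $Y'=\{x\in Y^\circ:(x_1,e^*)\ne0\}$ the isotropic vector $x_1$ is $c\,\bar n(v)e$ with $c=(x_1,e^*)$, and $x_j\in x_1^\perp=\bar n(v)(\mathbb Q_pe\oplus V_1)$. So we have coordinates
$$x_1=c\,\bar n(v)e,\quad x_j=\bar n(v)(\alpha_je+w_j)\ (j\ge2),\qquad c\in\mathbb Q_p^*,\ v,w_j\in V_1,\ \alpha_j\in\mathbb Q_p .$$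
Here $e_j(t)$ is $\alpha_j\mapsto\alpha_j+tc$; in the variables $\alpha_j/c$ it is translation by $t$. So integration over $\alpha$ identifies $\mathfrak S(Y')_e$ with the functions $\bar\phi(c,v,w)$ in $\mathfrak S(\mathbb Q_p^*\times V_1\times V_1^{g-1})$. From $h_t^{-1}x_1=ct^{-1}\bar n(tv)e$ and $h_t^{-1}x_j=\bar n(tv)(t^{-1}\alpha_je+w_j)$ we read off
$$m(a)\bar\phi=|a|^{h/2}\bar\phi(ac,v,w),\quad\omega(\bar n(u))\bar\phi=\bar\phi(c,v-u,w),\quad\omega(h_t)\bar\phi=|t|^{g-1}\bar\phi(t^{-1}c,tv,w).$$

*Reduction.* By Witt's theorem every nonzero isotropic vector can be moved to $e$, so the $H_p$-translates of $Y'$ cover $Y^\circ$, and $\mathfrak S(Y^\circ)$ is spanned by $H_p$-translates of $\mathfrak S(Y')$. Since $m(a)$ commutes with $H$ and (11) is uniform in $h'$, it suffices to prove (11) for $\Phi$ from $\mathfrak S(Y')_e$. Using also $\bar n$-translations, we may take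
$$\Phi=\mathbf 1_{\mathcal C}(c)\,\mathbf 1_\Lambda(v)\,\xi(w)\otimes s,\qquad\mathcal C\subset\mathbb Q_p^*\text{ compact open, }\Lambda\subset V_1\text{ a lattice.}$$

*The estimate.* For $|a|\le1$, $\mathbf 1_\Lambda(v)=\sum_{u\in\Lambda/a\Lambda}\mathbf 1_{a\Lambda}(v-u)$. Also $\omega(h_{1/a})\Phi=|a|^{-(g-1)}\mathbf 1_{\mathcal C}(ac)\mathbf 1_{a\Lambda}(v)\xi(w)\otimes s$. Hence
$$m(a)\Phi=|a|^{h/2+g-1}\sum_{u\in\Lambda/a\Lambda}\omega(\bar n(u)h_{1/a})\Phi ,$$
with $|a|^{-(h-2)}$ terms. The function $h'\mapsto\lambda(\omega(h')\Phi)$ is left $G$-invariant and right invariant under an open compact subgroup $K$. As $G\backslash H/K$ is finite, it is bounded. So (11) holds with exponent $h/2+g-1-(h-2)=g-h/2+1$.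

**Step 4. The contradiction.** We compare the two sizes. From (10) and (11) with $h'=1$, $a\to0$,
$$\frac r2\ \ge\ g-\frac h2+1 .$$
If $g\ge h$, then $r\le h-1$ and this gives $g\le h-\frac32$, impossible. If $g=h-1$, then $r\le k-1=h-2$ and this gives $g\le h-2$, impossible. $\square$

## 9. Functions supported on Gram matrices of maximal rank

Let $P$ be a finite set of primes containing $2$ and all $p$ with $Q\notin GL_h(\mathbb Z_p)$. Put $M=\prod_{p\in P}p$, $L[\frac1M]=\mathbb Z[\frac1M]^h$, $V_P=\prod_{p\in P}V_p$, $\mathbb Q_P=\prod_{p\in P}\mathbb Q_p$, $H_P=\prod_{p\in P}H_p$,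
$$X_P=\{x\in V_P^g:\operatorname{rank}S(x_p)=k\ \ \forall p\in P\}\ \text{ (open)},\qquad\Gamma=G\cap\prod_{p\notin P}O(L_p),\qquad\mathbf 1^P=\bigotimes_{p\notin P}\mathbf 1_{L_p^g}.$$
A $P$-unit is an element of $\mathbb Z[\frac1M]^*$. For example, for $Q=I_h$ and $P=\{2\}$, $\Gamma$ is the group of orthogonal matrices with entries in $\mathbb Z[\frac12]$.

**Proposition 7.** Let $g\ge h-1$. If $f=f_P\otimes\mathbf 1^P\in\operatorname{Ker}(w_Q)$ with $f_P\in C_c^\infty(X_P)$, then $f\in\mathrm{Diff}$.

**Step 1. $\Gamma$ acts properly on $X_P$.** This is what maximal rank gives us. First, $H_P$ acts properly. If $g\ge h$, then $x_p$ has rank $h$, and $\gamma x=x'$ determines $\gamma$ continuously through an invertible $h\times h$ block of $x$; on compact sets finitely many blocks suffice, with minors bounded away from $0$. If $g=h-1$, define $y(x)$ by $(y(x),v)=\det(x_1,\dots,x_{h-1},v)$. It is orthogonal to the $x_i$, $y(\gamma x)=\det(\gamma)\,\gamma y(x)=\pm\gamma y(x)$, and $(x,y(x))$ is a basis because the span of $x$ is nondegenerate.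 So again $\gamma$ is confined to a compact set when $x,\gamma x$ are. Second, $\Gamma$ is discrete in $H_P$: its intersection with the open subgroup $\prod_{p\in P}O(L_p)$ is the finite group $G\cap\prod_pO(L_p)$. So for compact $C\subset X_P$ only finitely many $\gamma\in\Gamma$ satisfy $\gamma C\cap C\ne\emptyset$.

**Step 2. It suffices that $D(x):=\sum_{\gamma\in\Gamma}f_P(\gamma x)=0$ for all $x\in X_P$.** We reduce to a statement about finite sums, the sums being finite by Step 1. Assume $D=0$. Each $x\in X_P$ has a compact open $\Gamma_x$-stable neighborhood $\mathcal O$ with $\gamma\mathcal O\cap\mathcal O=\emptyset$ for $\gamma\notin\Gamma_x$, and $\Gamma\mathcal O$ is open and closed. The support of $f_P$ is covered by finitely many such $\Gamma\mathcal O$. Cutting $f_P$ by the corresponding disjoint $\Gamma$-stable sets keeps $D=0$, so we may assume $\operatorname{supp}f_P\subset\Gamma\mathcal O$. Modulo differences under $\Gamma$ we may move each piece $f_P\mathbf 1_{\gamma\mathcal O}$ into $\mathcal O$, without changing $D$.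 Then on $\mathcal O$ we have $\sum_{\gamma\in\Gamma_x}f_P\circ\gamma=D=0$, so
$$f_P=|\Gamma_x|^{-1}\sum_{\gamma\in\Gamma_x}(f_P-f_P\circ\gamma).$$
As $\Gamma$ fixes $\mathbf 1^P$, all these differences, tensored with $\mathbf 1^P$, are in $\mathrm{Diff}$.

To get $D=0$ we use this: by Lemma 5, for $a\in GL_g(\mathbb Q_P)$ the function $f^a:=f_P(a\,\cdot)\otimes\mathbf 1^P$ is in $\operatorname{Ker}(w_Q)$.

**Step 3. The case $g\ge h$.** We show $D=0$ by reading one Fourier coefficient. Let $x_0=\binom{I_h}0\in V^g$. Every $x\in X_P$ is $ax_0$ with $a\in GL_g(\mathbb Q_P)$: take $x$ as the first $h$ columns of $a$. The fibre of $S(x_0)$ is $\{\gamma x_0:\gamma\in G\}$, with trivial stabilizer. For $p\notin P$, $\gamma x_0\in L_p^g$ iff $\gamma L_p\subset L_p$ iff $\gamma\in O(L_p)$, since $\det\gamma=\pm1$. So the coefficient of $f^a$ at $S(x_0)$ is $\sum_{\gamma\in\Gamma}f_P(a\gamma x_0)=\sum_{\gamma\in\Gamma}f_P(\gamma ax_0)=D(ax_0)$, and it is $0$.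

**Step 4. The case $g=h-1$: a good normal vector.** Now $x$ spans only a hyperplane, and we need a rational hyperplane whose integral points control $\gamma$. Here $h\ge2$. Note that $D$ is locally constant. Let $x\in X_P$ and let $y_{0,p}\in V_p$ span $x_p^\perp$ for $p\in P$; then $q(y_{0,p})\ne0$.

*Claim 1.* There is $y\in V$, arbitrarily close to $y_{0,p}$ for $p\in P$, with $y\in L_p$ for $p\notin P$ and $q(y)=(P\text{-unit})\cdot\ell$ for a prime $\ell\notin P$.

*Proof.* Since $L[\frac1M]$ is dense in $V_P$, choose $u\in L[\frac1M]$ close to $y_{0,p}$ for all $p\in P$. Let $\mathcal D$ be the finite set of $p\notin P$ with $p\mid q(u)$. Choose $v\in L[\frac1M]$, $v\notin\mathbb Qu$, with $q(v)\in\mathbb Z_p^*$ for $p\in\mathcal D$. This is possible: $q$ is nonzero mod each $p\in\mathcal D$, so the Chinese remainder theorem gives such $v\in L$, and if $v\in\mathbb Qu$ we add a vector of $\big(\prod_{p\in\mathcal D}p\big)L$ outside $\mathbb Qu$. On the plane $\Pi=\mathbb Qu+\mathbb Qv$ the positive definite form $q/q(u)$ represents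 $1$, so it is $\langle1,\delta\rangle$ with $\delta>0$. Thus $\Pi$ is identified with the imaginary quadratic field $\mathcal K=\mathbb Q(\sqrt{-\delta})$ with $u\leftrightarrow1$ and $q=q(u)\cdot N_{\mathcal K/\mathbb Q}$.

Let $\Sigma=P\cup\Sigma'$ with $\Sigma'\supset\mathcal D$ finite and disjoint from $P$, such that for $p\notin\Sigma$: $p$ is unramified in $\mathcal K$, $L_p\cap\Pi_p=\mathcal O_{\mathcal K,p}$, and $q(u)\in\mathbb Z_p^*$. Put $z_p=u$ for $p\in\Sigma\setminus\mathcal D$ and $z_p=v$ for $p\in\mathcal D$. For $p\in\Sigma'$, $z_p\in L_p$ has unit norm, and so do all points of $V_p$ near it.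

Choose $\xi_0\in\mathcal K^*$ close to $z_p$ for all $p\in\Sigma$ (weak approximation), and let $\mathfrak a$ be the prime-to-$\Sigma$ part of $(\xi_0)$. Every class of a ray class group of $\mathcal K$ contains infinitely many primes of degree one (Dirichlet–Chebotarev). Apply this modulo a high power of the primes above $\Sigma$: there are a degree-one prime $\mathfrak l\mid\ell\notin\Sigma$ and $\theta\in\mathcal K^*$, close to $1$ at $\Sigma$, with $\mathfrak l=\mathfrak a\,(\theta)$. Then $\xi=\xi_0\theta$ is close to $z_p$ for $p\in\Sigma$, is a uniformizer at $\mathfrak l$, and is a unit at all other places not above $\Sigma$.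

Let $y\in\Pi$ correspond to $\xi$. Then $y\in L_p$ for all $p\notin P$: for $p\in\Sigma'$ by closeness to $z_p$, for $p\notin\Sigma$ because $\xi\in\mathcal O_{\mathcal K,p}$. And $q(y)=q(u)N(\xi)$ is a unit at all $p\notin P\cup\{\ell\}$, with $v_\ell(q(y))=1$. For $p\in P$, $y$ is close to $u$, hence to $y_{0,p}$. $\square$

For such $y$ let $x_p^{(y)}$ be the tuple of orthogonal projections of the entries of $x_p$ to $y_p^\perp$. For $y$ close enough to $y_0$ at $P$, $x^{(y)}$ is close to $x$, so $D(x^{(y)})=D(x)$. Let $x_{\rm rat}\in V^g$ be a $\mathbb Z[\frac1M]$-basis of $y^\perp\cap L[\frac1M]$, of rank $h-1=g$. Both $x_p^{(y)}$ and $x_{\rm rat}$ are bases of $y_p^\perp$, so $x^{(y)}=a\,x_{\rm rat}$ with $a\in GL_g(\mathbb Q_P)$. For $p\notin P$ the entries of $x_{\rm rat}$ form a $\mathbb Z_p$-basis of $W_p:=y^\perp\cap L_p$.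

**Step 5. The case $g=h-1$: which $\gamma$ keep the hyperplane integral.** We determine the points of the fibre of $S(x_{\rm rat})$ that count.

*Claim 2.* For $p\notin P$ and $\gamma\in H_p$: $\gamma W_p\subset L_p$ iff $\gamma\in O(L_p)$ or $\gamma r_y\in O(L_p)$.

*Proof.* "If" holds since $r_y$ fixes $W_p$ pointwise. For "only if", suppose $\gamma W_p\subset L_p$.

Let $p\ne\ell$. Then $q(y)$ is a unit and $L_p=W_p\perp\mathbb Z_py$, so $W_p$ is unimodular. Hence $L_p=\gamma W_p\perp\mathbb Z_py''$ with $y''\in\mathbb Q_p\gamma y$ of unit norm. As $q(\gamma y)$ is a unit too, $\mathbb Z_py''=\mathbb Z_p\gamma y$ and $\gamma L_p=L_p$.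

Let $p=\ell$, which is odd since $2\in P$. For a primitive vector $w$ of the unimodular lattice $L_\ell$ with $q(w)\neq0$, the map $(\cdot,w):L_\ell\to\mathbb Z_\ell$ is onto with kernel $w^\perp\cap L_\ell$. So $(w^\perp\cap L_\ell)\perp\mathbb Z_\ell w$ has index $|q(w)|_\ell^{-1}$ in $L_\ell$, and comparing discriminants
$$\operatorname{disc}(w^\perp\cap L_\ell)\in q(w)\,\mathbb Z_\ell^* .$$
The vector $y$ is primitive because $v_\ell(q(y))=1$. So $W_\ell\perp\mathbb Z_\ell y$ has index $\ell$ in $L_\ell$ and $\operatorname{disc}W_\ell\in\ell\mathbb Z_\ell^*$. Put $W'=\gamma W_\ell\subset L_\ell$, $y'=\gamma y$. Since $\operatorname{disc}W'$ has valuation $1$, and a larger lattice would lower it by an even number below $0$, $W'=L_\ell\cap y'^\perp$. Let $y_1$ generate $L_\ell\cap\mathbb Q_\ell y'$. By the displayed formula $v_\ell(q(y_1))=1=v_\ell(q(y'))$, so $\mathbb Z_\ell y_1=\mathbb Z_\ell y'$. Hence $L_\ell$ and $\gamma L_\ell$ are both unimodular lattices containing $M'=W'\perp\mathbb Z_\ell y'$ with index $\ell$.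

Writing $^\#$ for the dual lattice, such lattices correspond to isotropic lines in
$$M'^\#/M'=W'^\#/W'\ \perp\ (\mathbb Z_\ell y')^\#/\mathbb Z_\ell y',$$
a nondegenerate binary $\mathbb F_\ell$-space for the form $\ell(\cdot,\cdot)$ mod $\ell$; each summand is a nondegenerate line. Having an isotropic line, it has exactly two. Neither is a coordinate axis. They are interchanged by $r_{y'}$, which is $+1$ on the first axis and $-1$ on the second. So $\gamma L_\ell=L_\ell$, or $\gamma L_\ell=r_{y'}L_\ell=\gamma r_y\gamma^{-1}L_\ell$. In the latter case $r_y\gamma^{-1}L_\ell=L_\ell$, i.e. $\gamma r_y\in O(L_\ell)$. $\square$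

**Step 6. The case $g=h-1$: conclusion.** We read off $D(x)=0$. For $p\notin P\cup\{\ell\}$ we have $r_y\in O(L_p)$, so there the two alternatives of Claim 2 coincide. Hence the $\gamma\in G$ with $\gamma x_{\rm rat}\in L_p^g$ for all $p\notin P$ form $\Gamma\cup\Gamma r_y$. The stabilizer of $x_{\rm rat}$ in $G$ is $\{1,r_y\}$, so the points in question are $\gamma x_{\rm rat}$, $\gamma\in\Gamma$, each obtained $|\Gamma\cap\{1,r_y\}|$ times. The coefficient of $f^a$ at $S(x_{\rm rat})$ is therefore
$$|\Gamma\cap\{1,r_y\}|^{-1}\sum_{\gamma\in\Gamma}f_P(\gamma\,a\,x_{\rm rat})=|\Gamma\cap\{1,r_y\}|^{-1}D(ax_{\rm rat}),$$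
and it is $0$ since $f^a\in\operatorname{Ker}(w_Q)$. So $D(x)=D(x^{(y)})=D(ax_{\rm rat})=0$. $\square$

## 10. Equality for $h\le g+1$

**Proof of Theorem 2(a).** Suppose $g\ge h-1$ and $\operatorname{Ker}(w_Q)\ne\mathrm{Diff}$. Every element of $\mathfrak S$ has the form $f_P\otimes\mathbf 1^P$ for $P$ large. So choose $P=\{p_1,\dots,p_m\}$ as in Section 9, large enough that some $f=f_P\otimes\mathbf 1^P\in\operatorname{Ker}(w_Q)$ is not in $\mathrm{Diff}$. Let $U_0\subset\mathfrak S_G$ be the image of
$$\{f\in\operatorname{Ker}(w_Q):f=f_P\otimes\mathbf 1^P\}.$$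
It is nonzero, and $p$-stable for each $p\in P$ by Lemma 5, since operators at $p\in P$ keep the factor $\mathbf 1^P$. Put
$$U_j=C_c^\infty(\{S\in Z_{p_j}:\operatorname{rank}S\ge k\})\,U_{j-1}\qquad(j=1,\dots,m).$$
Operators at different primes commute, so $U_{j-1}$ is still $p_j$-stable, and Proposition 6 gives inductively $U_j\ne0$. But $U_m$ consists of classes of functions $f_P\otimes\mathbf 1^P$ that lie in $\operatorname{Ker}(w_Q)$, by Lemma 5, and have $f_P\in C_c^\infty(X_P)$, because $\operatorname{rank}S(x_p)$ is at least $k$ on the support for every $p\in P$ and never exceeds $k=\min(g,h)$. By Proposition 7 these functions lie in $\mathrm{Diff}$, so $U_m=0$, a contradiction. $\blacksquare$
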